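\title{The lattice of totally local Fitting classes is distributive}

\begin{abstract}
We show that the lattice of all totally local Fitting classes of finite groups is distributive, hence modular, and even completely distributive. The proof attaches to every totally local Fitting class a set of pairs (word in primes, perfect comonolithic or trivial group) which determines the class, and which turns intersections of classes into intersections of sets and joins of classes into unions of sets. The sets that occur are exactly the non-empty down-sets of an explicit preordered set. For classes of soluble groups they reduce to sets of words without equal neighboring letters that are closed under taking subwords of the same kind.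
\end{abstract}

\section{Local Fitting classes and the question}

All groups in this paper are finite. A \emph{Fitting class} is a class of groups that is closed under isomorphisms, under normal subgroups and under products of normal subgroups: if $A,B\trianglelefteq G=AB$ lie in the class, so does $G$. The empty class is admitted. A non-empty Fitting class contains the trivial group, and with a group it contains all its subnormal subgroups.

For a group $G$ let $\pi(G)$ be the set of primes dividing $|G|$. For a prime $p$ let $O^{p'}(G)$ be the smallest normal subgroup of $G$ whose factor group is a $p'$-group, and $O^{p}(G)$ the smallest normal subgroup whose factor group is a $p$-group. The first is generated by the $p$-elements of $G$, the second by the $p'$-elements. Put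
\[
R_p(G)=O^p\bigl(O^{p'}(G)\bigr).
\]
This subgroup is usually written $O^{p,p'}(G)$. It is trivial exactly when $O^{p'}(G)$ is a $p$-group, that is, when $G$ has a normal Sylow $p$-subgroup. So $R_p(G)$ is the obstruction to the normality of the Sylow $p$-subgroups.

A Fitting class $\mathfrak F$ is \emph{local} if it can be described prime by prime in terms of these obstructions: there is a function $f$ from the set $\mathbb P$ of all primes to Fitting classes such that
\[
G\in\mathfrak F\iff R_p(G)\in f(p)\ \text{ for all } p\in\pi(G).
\]
We then write $\mathfrak F=LR(f)$. A value $f(p)=\varnothing$ means that $p$ divides the order of no group in $\mathfrak F$. Every class $LR(f)$ contains the trivial group. Iterating the definition, call every Fitting class \emph{$0$-multiply local}, and for $n\ge1$ call $\mathfrak F$ \emph{$n$-multiply local} if $\mathfrak F=LR(f)$ for some $f$ all of whose non-empty values are $(n-1)$-multiply local. A Fitting class is \emph{totally local} if it is $n$-multiply local for all $n$. In particular totally local classes are non-empty. (Adding $\varnothing$ as an extra bottom element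 would not affect anything below.)

The simplest functions give familiar classes. If $f(p)=\varnothing$ for all $p$, then $LR(f)$ is the class $(1)$ of trivial groups; if $f(p)=\mathfrak G$, the class of all groups, for all $p$, then $LR(f)=\mathfrak G$. By induction on $n$ both are $n$-multiply local for all $n$. If $f(p)=(1)$ for all $p$, then $LR(f)$ consists of the groups all of whose Sylow subgroups are normal; this is the class $\mathfrak N$ of nilpotent groups. If $f(p)=(1)$ for one prime $p$ and $f(q)=\varnothing$ for $q\ne p$, then $LR(f)$ is the class $\mathfrak N_p$ of $p$-groups. As the values are $\varnothing$ or $(1)$, the classes $\mathfrak N$ and $\mathfrak N_p$ are totally local.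

Ordered by inclusion, the totally local Fitting classes form a lattice $l^\infty$. Its meet is intersection. The join $\mathfrak F\vee\mathfrak H$ is the intersection of all totally local classes containing $\mathfrak F$ and $\mathfrak H$, and this says nothing direct about which groups belong to it. Question~4 of \cite{Stone} asks whether $l^\infty$ is distributive, or modular at least. The answer is that it is distributive, in a strong form.

\begin{theorem}\label{thm:main}
The lattice $l^\infty$ is complete and distributive, hence modular. It is even completely distributive: arbitrary non-empty meets and joins distribute over each other.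
\end{theorem}

The proof uses only elementary group theory.

\subsection*{The idea on a group of order six}

Let us ask which groups can enter a join for new reasons. The cyclic group $C_6$ lies in $\mathfrak N_2\vee\mathfrak N_3$, since it is the product of its Sylow subgroups, but in neither $\mathfrak N_2$ nor $\mathfrak N_3$. So a join is not a union. The symmetric group $S_3$ behaves differently:
\begin{quote}
\emph{If $\mathfrak F,\mathfrak H$ are totally local and $S_3\in\mathfrak F\vee\mathfrak H$, then $S_3\in\mathfrak F$ or $S_3\in\mathfrak H$.}
\end{quote}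
Here is the proof. Since $S_3$ is generated by involutions, $R_2(S_3)=O^2(S_3)=C_3$; and $R_3(S_3)=1$.

Suppose first that some $G\in\mathfrak F$ satisfies $3\mid|R_2(G)|$. Then $R_2(G)\ne1$, so both $2$ and $3$ divide $|G|$. Since $\mathfrak F$ is $2$-multiply local, $\mathfrak F=LR(f)$ with a function $f$ whose non-empty values are local. Here $f(2)$ and $f(3)$ are non-empty because $2,3\in\pi(G)$; write $f(2)=LR(f_2)$. As $R_2(G)\in f(2)$ and $3$ divides $|R_2(G)|$, we have $f_2(3)\ne\varnothing$. Hence $C_3\in f(2)$, because $R_3(C_3)=1$. So $R_2(S_3)\in f(2)$ and $R_3(S_3)=1\in f(3)$, which gives $S_3\in\mathfrak F$.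

Now suppose that $S_3$ lies in neither $\mathfrak F$ nor $\mathfrak H$. By what we just saw, both classes lie in
\[
\mathfrak K=\{G:\ 3\nmid|R_2(G)|\}.
\]
This class is totally local: $\mathfrak K=LR(k)$, where $k(2)$ is the class of all $3'$-groups and $k(p)=\mathfrak G$ for $p\ne2$; and the class of $3'$-groups is $LR(k')$ with $k'(3)=\varnothing$ and $k'(p)=\mathfrak G$ for $p\neq3$, so it is totally local because $\mathfrak G$ is. Hence $\mathfrak F\vee\mathfrak H\subseteq\mathfrak K$. Since $S_3\notin\mathfrak K$, it follows that $S_3\notin\mathfrak F\vee\mathfrak H$.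

Both halves of this argument generalize. First, for $S_3$ membership in $\mathfrak F$ amounts to one yes/no question, ``is the word $23$ allowed in $\mathfrak F$?'', where the word records that we take first the residual for $2$ and then look at the prime $3$; it is allowed if $3$ divides $|R_2(G)|$ for some $G\in\mathfrak F$. For a general group $G$ membership amounts to a list of such questions; for $C_6$ there are two, ``is $2$ allowed?'' and ``is $3$ allowed?'', and in a join they may be answered by different classes. Secondly, one writes down a class by prescribing the answers, and shows that it is totally local and that its answers are the prescribed ones. Then the answer for a join is ``yes'' exactly when it is ``yes'' for one of the joined classes, and distributivity is inherited from sets.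

Words alone do not suffice for insoluble groups. Since $R_p(A_5)=A_5$ for $p=2,3,5$, the process of taking residuals need not come to an end, and the questions must also mention groups such as $A_5$. It turns out that perfect groups with a unique maximal normal subgroup are enough.

\section{Words, profiles and the structure theorem}\label{sec:profiles}

A \emph{word} is a finite, possibly empty, sequence of primes. We write $\varepsilon$ for the empty word, write words side by side for their concatenation, and let $p^a$ be the word consisting of $a$ letters $p$.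

\subsection*{The group side}

For a word $v=p_1\cdots p_k$ put
\[
R_v(G)=R_{p_k}\bigl(\cdots R_{p_2}(R_{p_1}(G))\cdots\bigr),\qquad R_\varepsilon(G)=G .
\]
Call $v$ \emph{admissible} for $G$ if $p_i$ divides $|R_{p_1\cdots p_{i-1}}(G)|$ for $i=1,\dots,k$. The admissible words record the primes that we meet when the definition of a local class is applied repeatedly to $G$.

A non-trivial group is \emph{comonolithic} if it has a unique maximal normal subgroup $M$. Then every proper normal, hence every proper subnormal, subgroup lies in $M$, and every non-trivial factor group is again comonolithic. Let $\mathcal J$ be the class of perfect comonolithic groups. For $J\in\mathcal J$ with maximal normal subgroup $M$ the group $J/M$ is non-abelian simple; put $\sigma(J)=\pi(J/M)$. A comonolithic group $G$ with $G/M$ non-abelian belongs to $\mathcal J$, because $G'\not\le M$ forces $G'=G$.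

For a group $X$ let $\mathcal S(X)$ be the set of those groups in $\mathcal J\cup\{1\}$, up to isomorphism, that are isomorphic to a subnormal subgroup of $X$. The \emph{profile} of $G$ is
\[
D(G)=\{(v,I):\ v \text{ is admissible for } G,\ I\in\mathcal S(R_v(G))\}.
\]
It is a subset of the set $\Omega$ of all pairs $(w,J)$ with $w$ a word and $J\in\mathcal J\cup\{1\}$, where $J$ is taken up to isomorphism.

\subsection*{The class side}

Let $C_p$ be the group of order $p$ and $G\wr C_p=G^p\rtimes C_p$ the regular wreath product. For a class $\mathfrak F$ put
\[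
\mathfrak F(p)=\{G:\ G\wr C_p\in\mathfrak F\},\qquad \mathfrak F(\varepsilon)=\mathfrak F,\qquad \mathfrak F(wp)=\mathfrak F(w)(p).
\]
So $\mathfrak F(vw)=\mathfrak F(v)(w)$, and for $w=p_1\cdots p_k$
\begin{equation}\label{eq:wreath}
G\in\mathfrak F(w)\iff \bigl(\cdots\bigl((G\wr C_{p_k})\wr C_{p_{k-1}}\bigr)\cdots\bigr)\wr C_{p_1}\in\mathfrak F .
\end{equation}
In particular $\mathfrak F\mapsto\mathfrak F(w)$ preserves inclusions and commutes with intersections. In Section~\ref{sec:canonical} we shall see that for a totally local class $\mathfrak F$ the function $p\mapsto\mathfrak F(p)$ describes $\mathfrak F$, and that $\mathfrak F(v)$ contains the residual $R_v(G)$ of every $G\in\mathfrak F$ for which $v$ is admissible. The \emph{profile} of a class is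
\[
\Lambda(\mathfrak F)=\{(w,J)\in\Omega:\ J\in\mathfrak F(w)\}.
\]
Note that $(pw,J)\in\Lambda(\mathfrak F)$ if and only if $(w,J)\in\Lambda(\mathfrak F(p))$.

\begin{example}\label{ex:profiles}
(1) If $G$ is nilpotent, then $R_p(G)=1$ for all $p$, so $D(G)=\{(\varepsilon,1)\}\cup\{(p,1):p\in\pi(G)\}$.

(2) The words admissible for $S_3$ are $\varepsilon,2,3,23$, and $S_3$ has no subnormal subgroup in $\mathcal J$. So $D(S_3)=\{(\varepsilon,1),(2,1),(3,1),(23,1)\}$.

(3) $D(A_5)$ consists of all $(v,1)$ and $(v,A_5)$ with $v$ a word in $2,3,5$.

(4) The group $G\wr C_p$ is nilpotent if and only if $G$ is a $p$-group. Indeed, if $G$ is a $p$-group, so is $G\wr C_p$; otherwise an element of prime order $q\ne p$ in one coordinate does not commute with the top group $C_p$, whereas elements of coprime orders in a nilpotent group commute. Hence $\mathfrak N(p)=\mathfrak N_p$. Moreover $\mathfrak N_p(p)=\mathfrak N_p$, and $\mathfrak N_p(q)=\varnothing$ for primes $q\ne p$. So $\mathfrak N(p^a)=\mathfrak N_p$ and $\mathfrak N(p^aq)=\varnothing$ for $a\ge1$ and $q\ne p$. Consequently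
\[
\Lambda(\mathfrak N)=\{(p^a,1):p\in\mathbb P,\ a\ge0\},\qquad \Lambda(\mathfrak N_p)=\{(p^a,1):a\ge0\}.
\]
\end{example}

The structure theorem says that profiles of classes behave like sets.

\begin{theorem}\label{thm:profile}
The partially ordered set $l^\infty$ is a complete lattice. For totally local Fitting classes $\mathfrak F,\mathfrak H$ and every non-empty family $(\mathfrak F_i)$ in $l^\infty$:
\begin{enumerate}
\item[(a)] $\mathfrak F\subseteq\mathfrak H$ if and only if $\Lambda(\mathfrak F)\subseteq\Lambda(\mathfrak H)$;
\item[(b)] $\Lambda(\bigcap\mathfrak F_i)=\bigcap\Lambda(\mathfrak F_i)$;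
\item[(c)] $\Lambda(\bigvee\mathfrak F_i)=\bigcup\Lambda(\mathfrak F_i)$.
\end{enumerate}
So $\Lambda$ embeds $l^\infty$ as a complete ring of subsets of $\Omega$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:profile}]
By (b) and (c), the classes $\mathfrak F\cap(\mathfrak H\vee\mathfrak L)$ and $(\mathfrak F\cap\mathfrak H)\vee(\mathfrak F\cap\mathfrak L)$ both have the profile
\[
\Lambda(\mathfrak F)\cap(\Lambda(\mathfrak H)\cup\Lambda(\mathfrak L))=(\Lambda(\mathfrak F)\cap\Lambda(\mathfrak H))\cup(\Lambda(\mathfrak F)\cap\Lambda(\mathfrak L)),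
\]
so they are equal by (a). In the same way the law $\bigwedge_i\bigvee_{j\in N_i}\mathfrak F_{ij}=\bigvee_{\varphi}\bigwedge_i\mathfrak F_{i\varphi(i)}$, where the index sets are non-empty and $\varphi$ runs over $\prod_iN_i$, and its dual follow from the same laws for unions and intersections of sets.
\end{proof}

Theorem~\ref{thm:profile} rests on two statements, proved in Section~\ref{sec:proof}. The \emph{membership criterion} (Proposition~\ref{prop:member}) says that a group $G$ lies in a totally local class $\mathfrak F$ if and only if $D(G)\subseteq\Lambda(\mathfrak F)$. The \emph{realization} statement (Proposition~\ref{prop:real}) says that the profiles of totally local classes are exactly the non-empty subsets of $\Omega$ closed under three rules. Each rule derives a new element from a single given one, so the closed sets are stable under unions. In Section~\ref{sec:classification} we make the resulting classification explicit.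

\section{Residuals along words}

We use freely that a characteristic subgroup of a subnormal subgroup of $G$ is subnormal in $G$, and that a subnormal subgroup $N$ of $G$ is subnormal in every $H$ with $N\le H\le G$.

\begin{lemma}\label{lem:res}
Let $G$ be a group and $p$ a prime.
\begin{enumerate}
\item[(1)] If $N\le G$, then $O^p(N)\le O^p(G)$ and $R_p(N)\le R_p(G)$. If $N$ is subnormal (normal) in $G$, then $R_p(N)$ is subnormal (normal) in $R_p(G)$.
\item[(2)] If $G=AB$ with $A,B\trianglelefteq G$, then $O^p(G)=O^p(A)O^p(B)$ and $R_p(G)=R_p(A)R_p(B)$.
\item[(3)] If $N\trianglelefteq G$, then $R_p(G/N)=R_p(G)N/N$. If $p\nmid|G|$, then $R_p(G)=1$.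
\item[(4)] If $N\trianglelefteq G$, $G/N$ is an $r$-group for a prime $r$, and $q\neq r$ is a prime, then $R_q(G)=R_q(N)$.
\item[(5)] $O^p(R_p(G))=R_p(G)\le O^p(G)$.
\item[(6)] $R_p(G)=1$ if and only if $G$ has a normal Sylow $p$-subgroup. So $R_p(G)=1$ for all $p\in\pi(G)$ if and only if $G$ is nilpotent.
\item[(7)] If $J\in\mathcal J$ and $p\in\sigma(J)$, then $R_p(J)=J$.
\item[(8)] If $P$ is a Sylow $p$-subgroup of $G$ and $V=R_p(G)$, then $V=[V,P]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) The inclusions hold because $O^{p'}$ and $O^p$ are generated by the $p$-elements and the $p'$-elements. As $R_p(N)$ is characteristic in $N$, the rest follows.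

(2) The factor group $G/O^p(A)O^p(B)$ is a product of two normal $p$-groups, hence a $p$-group, so $O^p(G)\le O^p(A)O^p(B)$; the converse inclusion is (1). In the same way $O^{p'}(G)=O^{p'}(A)O^{p'}(B)$. Applying the formula for $O^p$ to this product gives the formula for $R_p$.

(3) Residuals are compatible with factor groups: $O^{p'}(G/N)=O^{p'}(G)N/N$, and with $X=O^{p'}(G)$ also $O^p(XN/N)=O^p(X)N/N$. If $p\nmid|G|$, then $O^{p'}(G)=1$.

(4) All $q$-elements of $G$ lie in $N$, so $O^{q'}(G)=O^{q'}(N)$.

(5) $O^p(O^p(X))=O^p(X)$ for every $X$, and $O^p(O^{p'}(G))\le O^p(G)$ by (1).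

(6) $R_p(G)=1$ means that $O^{p'}(G)$, which contains all Sylow $p$-subgroups, is a $p$-group.

(7) Let $M$ be the maximal normal subgroup of $J$. Since $p$ divides $|J/M|$, we have $O^{p'}(J)\not\le M$, so $O^{p'}(J)=J$. As $J$ is perfect, it has no non-trivial $p$-factor group, so $O^p(J)=J$.

(8) Let $K=O^{p'}(G)$. Since $K/V$ is a $p$-group and $P$ is a Sylow subgroup of $K$, $K=VP$. Therefore $[V,P]\trianglelefteq K$. In $\bar K=K/[V,P]$ the subgroup $\bar V$ centralizes $\bar P$, so $\bar P\trianglelefteq\bar V\bar P=\bar K$. As $\bar K$ is generated by $p$-elements, and these all lie in the normal Sylow subgroup $\bar P$, we get $\bar K=\bar P$ and $\bar V=O^p(\bar K)=1$.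
\end{proof}

\begin{lemma}\label{lem:words}
Let $u,v$ be words and $G$ a group.
\begin{enumerate}
\item[(a)] $R_{uv}(G)=R_v(R_u(G))$, and $uv$ is admissible for $G$ if and only if $u$ is admissible for $G$ and $v$ is admissible for $R_u(G)$.
\item[(b)] If $v$ is not admissible for $G$, then $R_v(G)=1$.
\item[(c)] If $N$ is subnormal in $G$, then $R_v(N)$ is subnormal in $R_v(G)$; and if $v$ is admissible for $N$, it is admissible for $G$.
\item[(d)] Let $G=AB$ with $A,B\trianglelefteq G$. Then $R_v(A),R_v(B)\trianglelefteq G$ and $R_v(G)=R_v(A)R_v(B)$. If $v$ is admissible for $G$, then it is admissible for $A$ or for $B$.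
\end{enumerate}
\end{lemma}

\begin{proof}
(a) holds by definition. (b) If $p_i$ does not divide $|R_{p_1\cdots p_{i-1}}(G)|$, then $R_{p_1\cdots p_i}(G)=1$ by Lemma~\ref{lem:res}(3), and all later residuals are trivial. (c) Apply Lemma~\ref{lem:res}(1) letter by letter; the orders of the residuals of $N$ divide those of the residuals of $G$. (d) $R_v(A)$ is characteristic in $A$, hence normal in $G$, and likewise for $B$; the product formula follows from Lemma~\ref{lem:res}(2) by induction. For the last statement let $v=up$ (the case $v=\varepsilon$ is trivial). The prime $p$ divides $|R_u(A)R_u(B)|$, so it divides, say, $|R_u(A)|$. Then $R_u(A)\ne1$, so $u$ is admissible for $A$ by (b), and so is $up$.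
\end{proof}

For profiles this gives the following rules:
\begin{enumerate}
\item[(P1)] If $N$ is subnormal in $G$, then $D(N)\subseteq D(G)$.
\item[(P2)] $D(G)=\{(\varepsilon,I):I\in\mathcal S(G)\}\cup\{(pv,I):p\in\pi(G),\ (v,I)\in D(R_p(G))\}$.
\item[(P3)] If $(v,I)\in D(G)$ and $(v',I')\in D(I)$, then $(vv',I')\in D(G)$.
\item[(P4)] If $(upv,I)\in D(G)$ with a prime $p$, then $(uv,I)\in D(G)$.
\end{enumerate}
Indeed (P1) and (P2) are Lemma~\ref{lem:words}(c) and (a). For (P3), (P1) applied to a subnormal subgroup of $R_v(G)$ isomorphic to $I$ gives $(v',I')\in D(R_v(G))$, and (a) gives the claim. For (P4), put $X=R_u(G)$. Then $(v,I)\in D(R_p(X))$ by (a), so $(v,I)\in D(X)$ by (P1), and $(uv,I)\in D(G)$ by (a).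

\section{The canonical function of a totally local class}\label{sec:canonical}

\begin{lemma}\label{lem:LR}
Let $f$, $f_i$, $h$ be functions from $\mathbb P$ to Fitting classes.
\begin{enumerate}
\item[(a)] $LR(f)$ is a Fitting class containing $1$; it is monotone in $f$, and $\bigcap_iLR(f_i)=LR(\bigcap_if_i)$.
\item[(b)] For $n\ge1$, every $n$-multiply local class is $(n-1)$-multiply local.
\item[(c)] For each $n$, the intersection of a non-empty family of non-empty $n$-multiply local classes is $n$-multiply local. Hence $l^\infty$ is a complete lattice with intersection as meet and greatest element $\mathfrak G$.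
\item[(d)] If $\mathfrak X=LR(h)$, then $\mathfrak X=LR(p\mapsto h(p)\cap\mathfrak X)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Closure under normal subgroups follows from Lemma~\ref{lem:res}(1). Let $G=AB$ with $A,B\trianglelefteq G$ in $LR(f)$ and let $p\in\pi(G)$. Then $p$ divides, say, $|A|$, so $R_p(A)\in f(p)\ne\varnothing$. Also $R_p(B)\in f(p)$; if $p\nmid|B|$, it is trivial. By Lemma~\ref{lem:res}(2), $R_p(G)\in f(p)$. The other claims are immediate.

(b) and (c) The first claims follow by induction on $n$, using (a); an intersection of non-empty Fitting classes is non-empty because it contains $1$. So non-empty families in $l^\infty$ have infima, namely their intersections. As $\mathfrak G$ is totally local, every family in $l^\infty$ has an upper bound, and hence a supremum, the intersection of its upper bounds.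

(d) If $G\in\mathfrak X$, then $R_p(G)\trianglelefteq G$ lies in $\mathfrak X$. The other inclusion is monotonicity.
\end{proof}

For a non-empty Fitting class $\mathfrak X$ and a prime $p$ put $\mathfrak X\mathfrak N_p=\{G:O^p(G)\in\mathfrak X\}$, and put $\varnothing\mathfrak N_p=\varnothing$. By Lemma~\ref{lem:res}(1) and (2) this is a Fitting class, and
\begin{equation}\label{eq:XNp}
\mathfrak X\subseteq\mathfrak X\mathfrak N_p=(\mathfrak X\mathfrak N_p)\mathfrak N_p .
\end{equation}

A local class does not determine its function: $\mathfrak N=LR(f)$ with $f(p)=(1)$, but also with $f(p)=\mathfrak N_p$, since $R_p(G)$ is a $p$-group only if it is trivial. To talk about ``the prime $p$, then the prime $q$'' in a class we need a function defined by the class itself. The definition $\mathfrak F(p)=\{G:G\wr C_p\in\mathfrak F\}$ is a natural try: $p$ divides the order of $W=G\wr C_p$, and since $C_p$ moves the coordinates, $R_p(W)$ should contain much of $G^p$. The difficulty is that we shall only find in $R_p(W)$ a ``twisted'' copy of $N=O^p(G)$, namely a subnormal subgroup of $N^p$ which projects onto each coordinate.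 The next lemma says that a local class containing such a subgroup also contains the coordinate $N$ itself.

\begin{lemma}\label{lem:subdirect}
Let $\mathfrak X=LR(f)$, let $U\in\mathfrak X$ be subnormal in $A\times B$, and suppose that the projection $\rho:U\to A$ is surjective. Then $A\in\mathfrak X$.
\end{lemma}

\begin{proof}
Every $u\in U$ acts on $A$ by conjugation as $\rho(u)$ does; thus $U$ induces all inner automorphisms of $A$, and $[Y,U]=[Y,A]$ for every $Y\le A$. Let $U=U_n\trianglelefteq\cdots\trianglelefteq U_0=A\times B$. Since $U\le U_{i+1}\trianglelefteq U_i$, we have $[U_i,U]\le U_{i+1}$, so the $n$-fold commutator $[A,U,\dots,U]=\gamma_{n+1}(A)$ lies in $U$, where $\gamma_i$ denotes the terms of the lower central series. Hence $T=U\cap A$ contains $\gamma_{n+1}(A)$, and $T$ is normalized by $U$, so $T\trianglelefteq A$. So $A/T$ is nilpotent.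

Let $p\in\pi(A)$ and $V=R_p(A)$. Since $A$ is an image of $U$, $p\in\pi(U)$ and $R_p(U)\in f(p)$. By Lemma~\ref{lem:res}(3) and (6), $VT/T=R_p(A/T)=1$, so $V\le T\le U$. As $V$ is characteristic in $A\trianglelefteq A\times B$, it is normal in $U$. Let $Q$ be a Sylow $p$-subgroup of $U$. Then $\rho(Q)$ is a Sylow $p$-subgroup of $A$, and Lemma~\ref{lem:res}(8) gives
\[
V=[V,\rho(Q)]=[V,Q]\le O^{p'}(U),
\]
because $[V,Q]$ lies in the normal closure of $Q$ in $U$. By Lemma~\ref{lem:res}(5) and (1), $V=O^p(V)\le O^p(O^{p'}(U))=R_p(U)$. Since $V\trianglelefteq U$, it is a normal subgroup of $R_p(U)\in f(p)$, so $V\in f(p)$. As $p$ was arbitrary, $A\in LR(f)$.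
\end{proof}

\begin{lemma}\label{lem:canonical}
Let $\mathfrak F=LR(f)$, where every non-empty value of $f$ is a local Fitting class. Then for all primes $p$:
\begin{enumerate}
\item[(i)] $\mathfrak F(p)=(f(p)\cap\mathfrak F)\mathfrak N_p$;
\item[(ii)] $\mathfrak F(p)\subseteq\mathfrak F$ and $\mathfrak F(p)\mathfrak N_p=\mathfrak F(p)$; moreover $\mathfrak F=LR(p\mapsto\mathfrak F(p))$.
\end{enumerate}
\end{lemma}

\begin{proof}
Put $g(p)=f(p)\cap\mathfrak F$. By Lemma~\ref{lem:LR}(c) and (d), $g(p)$ is local or empty, and $\mathfrak F=LR(g)$. If $g(p)=\varnothing$, then $p$ divides the order of no group in $\mathfrak F$, so $\mathfrak F(p)=\varnothing$. Now let $g(p)\ne\varnothing$.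

\emph{$g(p)\mathfrak N_p\subseteq\mathfrak F$.} Let $N=O^p(G)\in g(p)\subseteq\mathfrak F$. By Lemma~\ref{lem:res}(5), $R_p(G)\le N$, and as a normal subgroup of $N$ it lies in $g(p)$. If $q\in\pi(G)$ and $q\ne p$, then $q\in\pi(N)$ and $R_q(G)=R_q(N)\in g(q)$ by Lemma~\ref{lem:res}(4). So $G\in LR(g)=\mathfrak F$.

\emph{$g(p)\mathfrak N_p\subseteq\mathfrak F(p)$.} If $G\in g(p)\mathfrak N_p$, then $G^p\in g(p)\mathfrak N_p$. Since $(G\wr C_p)/G^p$ is a $p$-group, $O^p(G\wr C_p)\le G^p$, and so $G\wr C_p\in(g(p)\mathfrak N_p)\mathfrak N_p=g(p)\mathfrak N_p\subseteq\mathfrak F$.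

\emph{$\mathfrak F(p)\subseteq g(p)\mathfrak N_p$.} Let $W=G\wr C_p\in\mathfrak F$, let $C$ be the complement $C_p$ of $G^p$, and put $N=O^p(G)$ and $D=[N^p,C]$. Then $D\trianglelefteq N^p\trianglelefteq W$. For $x\in N$ the commutator of $(x,1,\dots,1)$ with a generator of $C$ has the entry $x^{-1}$ in the first coordinate, $x$ in another one and $1$ elsewhere; so $D$ projects onto the first coordinate $N$. Moreover $D$ lies in the normal closure of $C$, hence in $O^{p'}(W)$. So
\[
U=O^p(D)\le O^p(O^{p'}(W))=R_p(W)\in g(p).
\]
Since $U$ is characteristic in $D$, it is subnormal in $W$, hence in $R_p(W)$, and $U\in g(p)$. Finally $U$ is subnormal in $N^p=N\times N^{p-1}$, and its projection to the first coordinate is $O^p(N)=N$. Lemma~\ref{lem:subdirect}, applied to the local class $g(p)$, yields $N\in g(p)$, that is, $G\in g(p)\mathfrak N_p$.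

This proves (i) and the first two parts of (ii). Since $g(p)\subseteq\mathfrak F(p)$ for all $p$, we have $\mathfrak F=LR(g)\subseteq LR(p\mapsto\mathfrak F(p))$. Conversely, if $R_p(G)\in\mathfrak F(p)=g(p)\mathfrak N_p$, then $R_p(G)=O^p(R_p(G))\in g(p)$. So $LR(p\mapsto\mathfrak F(p))\subseteq LR(g)=\mathfrak F$.
\end{proof}

The hypothesis that the values of $f$ are local is used only to apply Lemma~\ref{lem:subdirect}. To iterate the construction we have to know that $\mathfrak F(p)$ is again totally local. By (i) this is a question about $\mathfrak X\mathfrak N_p$.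

\begin{lemma}\label{lem:XNp}
Let $p$ be a prime and $\mathfrak X=LR(h)$ with $h(q)\subseteq\mathfrak X$ for all primes $q$. Then $\mathfrak X\mathfrak N_p=LR(h')$, where $h'(p)=\mathfrak X$ and $h'(q)=h(q)$ for $q\ne p$. Consequently, if a non-empty Fitting class $\mathfrak X$ is $n$-multiply local, so is $\mathfrak X\mathfrak N_p$.
\end{lemma}

\begin{proof}
Let $N=O^p(G)\in\mathfrak X$. Then $R_p(G)$ is a normal subgroup of $N$, so it lies in $\mathfrak X=h'(p)$. For $q\in\pi(G)$, $q\ne p$, we have $q\in\pi(N)$ and $R_q(G)=R_q(N)\in h(q)$. Hence $G\in LR(h')$.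

For the other inclusion, suppose that $LR(h')\not\subseteq\mathfrak X\mathfrak N_p$ and let $G$ be a group of minimal order in $LR(h')$ but not in $\mathfrak X\mathfrak N_p$. Then $G\ne1$. All proper normal subgroups of $G$ lie in the Fitting class $LR(h')$, hence in $\mathfrak X\mathfrak N_p$. If $G$ had two different maximal normal subgroups, their product $G$ would lie in $\mathfrak X\mathfrak N_p$; so $G$ is comonolithic. If $O^p(G)<G$, then $O^p(G)\in\mathfrak X\mathfrak N_p$ gives $O^p(G)=O^p(O^p(G))\in\mathfrak X$, so $G\in\mathfrak X\mathfrak N_p$, a contradiction. Hence $O^p(G)=G\notin\mathfrak X$.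

Let $G_{\mathfrak X}$ be the product of all normal $\mathfrak X$-subgroups of $G$; it lies in $\mathfrak X$, so $G_{\mathfrak X}<G$. For $r\in\pi(G)$ we have $R_r(G)\in h'(r)\subseteq\mathfrak X$; here the hypothesis $h(q)\subseteq\mathfrak X$ is used. So $R_r(G)\le G_{\mathfrak X}$, and $G/G_{\mathfrak X}$ is nilpotent by Lemma~\ref{lem:res}(3) and (6). Being also comonolithic, it is a $q$-group for some prime $q$, and $q\ne p$ because $O^p(G)=G$. Now for $r\in\pi(G)$, $r\ne p$, we have $R_r(G)\in h'(r)=h(r)$. If $p\in\pi(G)$, then $p\in\pi(G_{\mathfrak X})$ and $R_p(G)=R_p(G_{\mathfrak X})\in h(p)$ by Lemma~\ref{lem:res}(4). So $G\in LR(h)=\mathfrak X$, a contradiction.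

The last statement is clear for $n=0$. For $n\ge1$ write $\mathfrak X=LR(h)$ with values that are empty or $(n-1)$-multiply local; by Lemma~\ref{lem:LR}(b)--(d) we may replace $h(q)$ by $h(q)\cap\mathfrak X$. Then all values of $h'$, including $h'(p)=\mathfrak X$, are empty or $(n-1)$-multiply local.
\end{proof}

\begin{lemma}\label{lem:iterate}
Let $\mathfrak F$ be totally local, $w,v$ words and $p$ a prime.
\begin{enumerate}
\item[(i)] $\mathfrak F(w)$ is empty or totally local; if it is non-empty, then $\mathfrak F(w)=LR(q\mapsto\mathfrak F(wq))$.
\item[(ii)] $\mathfrak F(wp)\subseteq\mathfrak F(w)$, $\ \mathfrak F(wp)\mathfrak N_p=\mathfrak F(wp)$, and $\mathfrak F(wpp)=\mathfrak F(wp)$.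
\item[(iii)] If $G\in\mathfrak F(w)$ and $v$ is admissible for $G$, then $R_v(G)\in\mathfrak F(wv)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $n\ge1$. Since $\mathfrak F$ is $(n+1)$-multiply local, $\mathfrak F=LR(f)$ with values that are empty or $n$-multiply local, in particular empty or local. By Lemma~\ref{lem:canonical}(i), $\mathfrak F(p)=(f(p)\cap\mathfrak F)\mathfrak N_p$, and this is empty or $n$-multiply local by Lemmas~\ref{lem:LR} and \ref{lem:XNp}. The function $f$ depends on $n$, but $\mathfrak F(p)$ does not; so $\mathfrak F(p)$ is empty or totally local. By induction on the length of $w$, $\mathfrak F(w)$ is empty or totally local. If $\mathfrak F(w)=\varnothing$, then $\mathfrak F(wp)=\varnothing$ and (ii) is trivial. Otherwise Lemma~\ref{lem:canonical}(ii), applied to $\mathfrak F(w)$, gives the rest of (i) and the first two parts of (ii).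

For the last part of (ii) let $\mathfrak X=\mathfrak F(wp)\ne\varnothing$. Then $\mathfrak X(p)\subseteq\mathfrak X$ by the first part. Conversely, if $G\in\mathfrak X$, then $O^p(G\wr C_p)\le G^p\in\mathfrak X$, so $G\wr C_p\in\mathfrak X\mathfrak N_p=\mathfrak X$ and $G\in\mathfrak X(p)$. Finally, (iii) follows from (i) by induction on the length of $v$.
\end{proof}

\section{Perfect comonolithic subgroups and products}

The groups in $\mathcal J$ are useful for us because of the following property. It fails without perfectness: in $C_p\times C_p$ a diagonal subgroup lies in neither factor.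

\begin{lemma}\label{lem:prime}
Let $G=AB$ with $A,B\trianglelefteq G$, and let $J\in\mathcal J$ be subnormal in $G$. Then $J\le A$ or $J\le B$.
\end{lemma}

\begin{proof}
We use induction on $|G|$. Let $J=G$, with maximal normal subgroup $M$. If $A$ and $B$ were both proper, they would lie in $M$, and so would $G=AB$, a contradiction. Let $J<G$; then $J\le L$ for some proper normal subgroup $L$ of $G$. Put $G_1=(L\cap A)(L\cap B)$. Then $[L,G]=[L,A][L,B]\le G_1$, so $L/G_1$ is abelian. Since $J$ is perfect, $J\le G_1\le L<G$, and $J$ is subnormal in $G_1$. By induction $J\le L\cap A$ or $J\le L\cap B$.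
\end{proof}

This yields the last rule for profiles:
\begin{enumerate}
\item[(P5)] If $G=AB$ with $A,B\trianglelefteq G$, then $D(G)=D(A)\cup D(B)$.
\end{enumerate}
By (P1) we only have to prove ``$\subseteq$''. Let $(v,I)\in D(G)$. If $I=1$, then $v$ is admissible for $A$ or for $B$ by Lemma~\ref{lem:words}(d), so $(v,1)$ lies in $D(A)$ or $D(B)$. Otherwise we may assume that $I\in\mathcal J$ is a subnormal subgroup of $R_v(G)=R_v(A)R_v(B)$. By Lemma~\ref{lem:prime}, $I$ lies in, say, $R_v(A)$, and it is subnormal there. As $R_v(A)\ne1$, the word $v$ is admissible for $A$ by Lemma~\ref{lem:words}(b). So $(v,I)\in D(A)$.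

\section{Membership, realization, and the proof of the structure theorem}\label{sec:proof}

\begin{proposition}[Membership criterion]\label{prop:member}
Let $\mathfrak F$ be a totally local Fitting class. A group $G$ lies in $\mathfrak F$ if and only if $D(G)\subseteq\Lambda(\mathfrak F)$.
\end{proposition}

\begin{proof}
Let $G\in\mathfrak F$ and $(v,I)\in D(G)$. Then $R_v(G)\in\mathfrak F(v)$ by Lemma~\ref{lem:iterate}(iii), and $I$ is isomorphic to a subnormal subgroup of $R_v(G)$, so $I\in\mathfrak F(v)$.

Conversely, we show by induction on $|G|$, for all totally local $\mathfrak F$ simultaneously, that $D(G)\subseteq\Lambda(\mathfrak F)$ implies $G\in\mathfrak F$. Let $G\ne1$. If $G$ has two different maximal normal subgroups, their profiles are contained in $D(G)$ by (P1), so they lie in $\mathfrak F$ by induction, and so does their product $G$. Let therefore $G$ be comonolithic with maximal normal subgroup $M$. If $G/M$ is non-abelian, then $G\in\mathcal J$ and $(\varepsilon,G)\in D(G)\subseteq\Lambda(\mathfrak F)$, which says that $G\in\mathfrak F$.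

There remains the case that $|G/M|=r$ is a prime. Let $p\in\pi(G)$. Then $R_p(G)\le M<G$, since $O^p(G)\le M$ if $p=r$, and $O^{p'}(G)\le M$ if $p\ne r$. As $(p,1)\in D(G)\subseteq\Lambda(\mathfrak F)$, the class $\mathfrak F(p)$ is non-empty, hence totally local by Lemma~\ref{lem:iterate}(i). By (P2), $(v,I)\in D(R_p(G))$ implies $(pv,I)\in D(G)\subseteq\Lambda(\mathfrak F)$, that is, $(v,I)\in\Lambda(\mathfrak F(p))$. By induction, applied to $R_p(G)$ and $\mathfrak F(p)$, we get $R_p(G)\in\mathfrak F(p)$. So $G\in LR(p\mapsto\mathfrak F(p))=\mathfrak F$.
\end{proof}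

Here the full strength of total locality is used. The induction replaces $\mathfrak F$ by $\mathfrak F(p)$ again and again, and each of these classes must be local with local values.

Which sets are profiles? Call a subset $\Delta$ of $\Omega$ \emph{closed} if the following hold for all words $u,v,w$, primes $p$ and groups $I,J\in\mathcal J\cup\{1\}$:
\begin{enumerate}
\item[($\Delta$1)] (descent) if $(w,J)\in\Delta$ and $(v,I)\in D(J)$, then $(wv,I)\in\Delta$;
\item[($\Delta$2)] (deletion) if $(upv,J)\in\Delta$, then $(uv,J)\in\Delta$;
\item[($\Delta$3)] (repetition) if $(upv,J)\in\Delta$, then $(uppv,J)\in\Delta$.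
\end{enumerate}
In each rule only one premise refers to $\Delta$, namely that one given pair lies in $\Delta$. So unions and intersections of closed sets are closed. A non-empty closed set contains $(\varepsilon,1)$: from $(w,J)$ we get $(w,1)$ by descent and then $(\varepsilon,1)$ by deletion.

\begin{proposition}[Realization]\label{prop:real}
If $\mathfrak F$ is totally local, then $\Lambda(\mathfrak F)$ is non-empty and closed. Conversely, let $\Delta\subseteq\Omega$ be non-empty and closed. Then
\[
\mathfrak K=\{G:\ D(G)\subseteq\Delta\}
\]
is a totally local Fitting class with $\Lambda(\mathfrak K)=\Delta$.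
\end{proposition}

\begin{proof}
Let $\mathfrak F$ be totally local. Then $(\varepsilon,1)\in\Lambda(\mathfrak F)$. If $J\in\mathfrak F(w)$ and $(v,I)\in D(J)$, then $R_v(J)\in\mathfrak F(wv)$ by Lemma~\ref{lem:iterate}(iii), and so $I\in\mathfrak F(wv)$; this is ($\Delta$1). Lemma~\ref{lem:iterate}(ii) gives $\mathfrak F(upv)\subseteq\mathfrak F(uv)$ and $\mathfrak F(uppv)=\mathfrak F(upv)$, which yield ($\Delta$2) and ($\Delta$3).

Now let $\Delta$ be non-empty and closed. We need the candidates for all classes $\mathfrak K(w)$ at once: for a word $w$ put
\[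
\mathfrak K_w=\{G:\ (wv,I)\in\Delta \text{ for all } (v,I)\in D(G)\},
\]
so that $\mathfrak K_\varepsilon=\mathfrak K$. Since $(\varepsilon,1)\in D(G)$ for all $G$ and $D(1)=\{(\varepsilon,1)\}$, the class $\mathfrak K_w$ is non-empty if and only if $(w,1)\in\Delta$. In particular $\mathfrak K\ne\varnothing$.

\emph{Step 1: $\mathfrak K_w$ is a Fitting class, and it is totally local if non-empty.} It is a Fitting class by (P1) and (P5). Let $\mathfrak K_w\ne\varnothing$. We claim that
\begin{equation}\label{eq:K}
\mathfrak K_w=LR(p\mapsto\mathfrak K_{wp}).
\end{equation}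
By (P2), $G\in\mathfrak K_w$ holds if and only if $(w,I)\in\Delta$ for all $I\in\mathcal S(G)$ and $R_p(G)\in\mathfrak K_{wp}$ for all $p\in\pi(G)$. We have to show that the first condition follows from the second. For $I=1$ it holds as $\mathfrak K_w\neq\varnothing$. Let $I\in\mathcal J$ be subnormal in $G$, and choose $p\in\sigma(I)$. By Lemma~\ref{lem:res}(7) and (1), $I=R_p(I)$ is subnormal in $R_p(G)\in\mathfrak K_{wp}$. So $(wp,I)\in\Delta$, and $(w,I)\in\Delta$ by deletion. This proves (\ref{eq:K}). If all non-empty classes $\mathfrak K_w$ are $n$-multiply local, then by (\ref{eq:K}) they are all $(n+1)$-multiply local. By induction on $n$ they are totally local.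

\emph{Step 2: $\mathfrak K_{wp}\subseteq\mathfrak K_w$ and $\mathfrak K_{wp}\mathfrak N_p=\mathfrak K_{wp}$.} The first claim holds by deletion. For the second let $\mathfrak X=\mathfrak K_{wp}\ne\varnothing$. By repetition and deletion, $\mathfrak K_{wpp}=\mathfrak X$. Let $N=O^p(G)\in\mathfrak X$. Then $R_p(G)$ is normal in $N$, so $R_p(G)\in\mathfrak X=\mathfrak K_{wpp}$. For $q\in\pi(G)$, $q\ne p$, we have $q\in\pi(N)$ and $R_q(G)=R_q(N)\in\mathfrak K_{wpq}$ by Lemma~\ref{lem:res}(4) and (\ref{eq:K}) for $wp$. Hence $G\in LR(q\mapsto\mathfrak K_{wpq})=\mathfrak X$. The inclusion $\mathfrak X\subseteq\mathfrak X\mathfrak N_p$ is part of (\ref{eq:XNp}).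

\emph{Step 3: $\mathfrak K(w)=\mathfrak K_w$ for all words $w$.} By induction on the length it suffices to show that $\mathfrak K_w(p)=\mathfrak K_{wp}$. If $\mathfrak K_w=\varnothing$, both sides are empty by Step~2. Otherwise, by (\ref{eq:K}) and Step~1, Lemma~\ref{lem:canonical}(i) applies to $\mathfrak K_w$, and together with Step~2 it gives
\[
\mathfrak K_w(p)=(\mathfrak K_{wp}\cap\mathfrak K_w)\mathfrak N_p=\mathfrak K_{wp}\mathfrak N_p=\mathfrak K_{wp}.
\]

\emph{Step 4: $\Lambda(\mathfrak K)=\Delta$.} By Step~3, $(w,J)\in\Lambda(\mathfrak K)$ means that $J\in\mathfrak K_w$, that is, $(wv,I)\in\Delta$ for all $(v,I)\in D(J)$. As $(\varepsilon,J)\in D(J)$, this implies $(w,J)\in\Delta$. The converse is the rule of descent.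
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:profile}]
By Lemma~\ref{lem:LR}(c), $l^\infty$ is a complete lattice. In (a), ``only if'' is the monotonicity of $\mathfrak F\mapsto\mathfrak F(w)$, and ``if'' is Proposition~\ref{prop:member}: $G\in\mathfrak F$ implies $D(G)\subseteq\Lambda(\mathfrak F)\subseteq\Lambda(\mathfrak H)$, hence $G\in\mathfrak H$. Part (b) holds because $\mathfrak F\mapsto\mathfrak F(w)$ commutes with intersections. For (c), the set $\Delta=\bigcup\Lambda(\mathfrak F_i)$ is a union of non-empty closed sets, hence non-empty and closed. By Proposition~\ref{prop:real} there is a totally local class $\mathfrak K$ with $\Lambda(\mathfrak K)=\Delta$. By (a), $\mathfrak K$ contains all $\mathfrak F_i$ and is contained in every totally local class that contains them. So $\mathfrak K=\bigvee\mathfrak F_i$.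
\end{proof}

This also completes the proof of Theorem~\ref{thm:main}.

\section{Classification}\label{sec:classification}

For $x=(p_1\cdots p_k,J)\in\Omega$ put
\[
H_x=\bigl(\cdots\bigl((J\wr C_{p_k})\wr C_{p_{k-1}}\bigr)\cdots\bigr)\wr C_{p_1}.
\]
By (\ref{eq:wreath}), $x\in\Lambda(\mathfrak F)$ if and only if $H_x\in\mathfrak F$. Let $L_G$ be the least totally local class containing the group $G$, and define
\[
x\preceq y\iff H_x\in L_{H_y}\iff x\in\Lambda(L_{H_y})\qquad(x,y\in\Omega).
\]
Since $x\preceq y$ means that $L_{H_x}\subseteq L_{H_y}$, this is a preorder.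

\begin{theorem}\label{thm:downsets}
$\Lambda$ is an isomorphism of $l^\infty$ onto the lattice of all non-empty down-sets of $(\Omega,\preceq)$. The classes $L_{H_x}$ are completely join-prime: if $L_{H_x}\subseteq\bigvee\mathfrak F_i$ for a non-empty family in $l^\infty$, then $L_{H_x}\subseteq\mathfrak F_i$ for some $i$. Every totally local Fitting class is the join of the classes $L_{H_x}$ that it contains.
\end{theorem}

\begin{proof}
We first note that
\begin{equation}\label{eq:principal}
\{x:x\preceq y\}=\Lambda(L_{H_y})\ \text{ is the smallest closed set containing } y.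
\end{equation}
It is closed and contains $y$. If a closed set $\Delta$ contains $y$, write $\Delta=\Lambda(\mathfrak K)$ by Proposition~\ref{prop:real}; then $H_y\in\mathfrak K$, so $L_{H_y}\subseteq\mathfrak K$ and $\Lambda(L_{H_y})\subseteq\Delta$.

By (\ref{eq:principal}) closed sets are down-sets, and every down-set is a union of sets $\{x:x\preceq y\}$ and hence closed. So the down-sets are exactly the closed sets, and the first claim follows from Theorem~\ref{thm:profile}(a) and Proposition~\ref{prop:real}. If $L_{H_x}\subseteq\bigvee\mathfrak F_i$, then $x\in\bigcup\Lambda(\mathfrak F_i)$ by Theorem~\ref{thm:profile}(c), so $H_x\in\mathfrak F_i$ for some $i$. Finally, $L_{H_x}\subseteq\mathfrak F$ holds exactly for $x\in\Lambda(\mathfrak F)$, and the join of these classes has the profile $\bigcup_{x\in\Lambda(\mathfrak F)}\Lambda(L_{H_x})=\Lambda(\mathfrak F)$.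
\end{proof}

It remains to compute the closed sets generated by given pairs. A word is \emph{reduced} if no two consecutive letters are equal, and $\mathrm{red}(u)$ denotes the reduced word obtained from $u$ by collapsing each run of equal letters to one letter. A \emph{subword} is a subsequence. We use two facts. First, if $u'$ is a subword of $u$, then $\mathrm{red}(u')$ is a subword of $\mathrm{red}(u)$. It suffices to see this when one letter is deleted. If this letter is in a run of length at least two, $\mathrm{red}(u)$ does not change; otherwise one letter of $\mathrm{red}(u)$ is deleted, and if its two neighbors are equal, they merge. Secondly, $\mathrm{red}(uv)=\mathrm{red}(\mathrm{red}(u)v)$ is a subword of $\mathrm{red}(u)v$.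

\begin{lemma}\label{lem:closure}
Let $w=p_1\cdots p_k$ be a word and $X$ a group. The set
\[
E(w,X)=\{(p_1^{a_1}\cdots p_k^{a_k}u,\,I)\in\Omega:\ a_i\ge0,\ (\mathrm{red}(u),I)\in D(X)\}
\]
is the smallest closed set containing $\{(wv,I):(v,I)\in D(X)\}$.
\end{lemma}

\begin{proof}
If $(v,I)\in D(X)$, then $(\mathrm{red}(v),I)\in D(X)$ by (P4); so $(wv,I)\in E(w,X)$.

\emph{$E(w,X)$ is closed.} Let $(xu,I)\in E(w,X)$ with $x=p_1^{a_1}\cdots p_k^{a_k}$ and $(\mathrm{red}(u),I)\in D(X)$. Deleting a letter of $x$ lowers some $a_i$. If deletion of a letter of $u$ gives $u'$, then $\mathrm{red}(u')$ is a subword of $\mathrm{red}(u)$, and $(\mathrm{red}(u'),I)\in D(X)$ by (P4). Repeating a letter raises some $a_i$ or leaves $\mathrm{red}(u)$ unchanged. For descent, let $(v,I')\in D(I)$. Then $(\mathrm{red}(u)v,I')\in D(X)$ by (P3), and $\mathrm{red}(uv)$ is a subword of $\mathrm{red}(u)v$, so $(\mathrm{red}(uv),I')\in D(X)$ by (P4). This means that $(xuv,I')\in E(w,X)$.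

\emph{Minimality.} Let $\Delta$ be closed and contain all $(wv,I)$ with $(v,I)\in D(X)$, and let $(xu,I)$ be as above. Then $(w\,\mathrm{red}(u),I)\in\Delta$. Repetition turns $\mathrm{red}(u)$ into $u$, and repetition or deletion turns each $p_i$ into $p_i^{a_i}$. So $(xu,I)\in\Delta$.
\end{proof}

\begin{theorem}\label{thm:explicit}
\begin{enumerate}
\item[(i)] For a group $G$, a reduced word $v$ and $I\in\mathcal J\cup\{1\}$: $(v,I)\in\Lambda(L_G)$ if and only if $v$ is admissible for $G$ and $I$ is isomorphic to a subnormal subgroup of $R_v(G)$.
\item[(ii)] Let $\mathfrak Z$ be a non-empty class of groups. A group $G$ belongs to the totally local Fitting class generated by $\mathfrak Z$ if and only if for every reduced word $v$ admissible for $G$ and every subnormal subgroup $I\in\mathcal J\cup\{1\}$ of $R_v(G)$ there is $Z\in\mathfrak Z$ such that $v$ is admissible for $Z$ and $I$ is isomorphic to a subnormal subgroup of $R_v(Z)$.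
\item[(iii)] For $(v,I),(p_1\cdots p_k,J)\in\Omega$: $(v,I)\preceq(p_1\cdots p_k,J)$ if and only if $v=p_1^{a_1}\cdots p_k^{a_k}u$ with $a_i\ge0$, $\mathrm{red}(u)$ admissible for $J$, and $I$ isomorphic to a subnormal subgroup of $R_{\mathrm{red}(u)}(J)$.
\item[(iv)] The totally local Fitting classes of soluble groups correspond bijectively to the non-empty sets of reduced words closed under taking reduced subwords, by
\[
\mathfrak F\mapsto\{w\ \text{reduced}:\ \mathfrak F(w)\ne\varnothing\}.
\]
This is an isomorphism of lattices, with $\cap$ and $\cup$ on the side of sets.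
\end{enumerate}
\end{theorem}

\begin{proof}
(i) By Propositions~\ref{prop:member} and \ref{prop:real}, $\Lambda(L_G)$ is a closed set containing $D(G)$. It is the smallest one: a closed set $\Delta\supseteq D(G)$ has the form $\Lambda(\mathfrak K)$, and $G\in\mathfrak K$ by the criterion, so $L_G\subseteq\mathfrak K$. Hence Lemma~\ref{lem:closure} gives
\begin{equation}\label{eq:LG}
\Lambda(L_G)=E(\varepsilon,G)=\{(v,I)\in\Omega:\ (\mathrm{red}(v),I)\in D(G)\}.
\end{equation}
For reduced $v$ the condition is $(v,I)\in D(G)$.

(ii) The class in question is $\bigvee_{Z\in\mathfrak Z}L_Z$, with profile $\bigcup_Z\Lambda(L_Z)$. So $G$ belongs to it if and only if $D(G)\subseteq\bigcup_Z\Lambda(L_Z)$. If $(v,I)\in D(G)$, then $(\mathrm{red}(v),I)\in D(G)$ by (P4), and by (\ref{eq:LG}) the pairs $(v,I)$ and $(\mathrm{red}(v),I)$ lie in the same sets $\Lambda(L_Z)$. So it suffices to test the pairs $(v,I)\in D(G)$ with $v$ reduced. For these, $(v,I)\in\Lambda(L_Z)$ means that $(v,I)\in D(Z)$.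

(iii) Put $w=p_1\cdots p_k$. A closed set contains $(w,J)$ if and only if it contains all $(wv,I)$ with $(v,I)\in D(J)$: one direction is descent, the other holds as $(\varepsilon,J)\in D(J)$. So by Lemma~\ref{lem:closure} the smallest closed set containing $(w,J)$ is $E(w,J)$, and (\ref{eq:principal}) gives the claim.

(iv) \emph{A totally local class $\mathfrak F$ consists of soluble groups if and only if $\Lambda(\mathfrak F)$ contains no $(w,J)$ with $J\in\mathcal J$.} If $J\in\mathfrak F(w)$ with $J\in\mathcal J$, then $J\in\mathfrak F$ because $\mathfrak F(w)\subseteq\mathfrak F$, and $J$ is not soluble. Conversely, let $G\in\mathfrak F$ be insoluble and let $S$ be a minimal insoluble subnormal subgroup of $G$. All proper normal subgroups of $S$ are soluble. As a product of two soluble normal subgroups is soluble, $S$ is comonolithic; and $S'<S$ would make $S$ soluble. So $S\in\mathcal J$ and $(\varepsilon,S)\in\Lambda(\mathfrak F)$.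

Therefore the classes in question correspond to the non-empty closed sets of the form $\{(w,1):w\in\mathcal W\}$ with a set $\mathcal W$ of words. As $D(1)=\{(\varepsilon,1)\}$, such a set is closed if and only if $\mathcal W$ is closed under deletion and repetition of letters. Then $w\in\mathcal W$ if and only if $\mathrm{red}(w)\in\mathcal W$, so $\mathcal W$ is determined by the set $T$ of its reduced words, and $T$ is non-empty and closed under reduced subwords. Conversely, let $T$ be a non-empty set of reduced words closed under reduced subwords. Then $\mathcal W=\{w:\mathrm{red}(w)\in T\}$ is closed under repetition, and also under deletion, because for a subword $w'$ of $w$ the reduced word $\mathrm{red}(w')$ is a subword of $\mathrm{red}(w)$. The set of reduced words in $\mathcal W$ is $T$. Since $\mathfrak F(w)\ne\varnothing$ means $(w,1)\in\Lambda(\mathfrak F)$, the bijection is the stated one.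

By Theorem~\ref{thm:profile}(b) and (c), intersections and joins in $l^\infty$ of the classes in question are again such classes, and they correspond to intersections and unions of the sets $T$.
\end{proof}

\begin{example}\label{ex:twoprimes}
Let $p\ne q$ be primes and consider soluble classes whose words involve only $p$ and $q$. Reduced words in $p,q$ alternate, so for each $k\ge1$ there are two of length $k$; and a word of length $k+1$ contains both words of length $k$, as its initial and its final part. Let $T$ be as in Theorem~\ref{thm:explicit}(iv) and not the set of all these words, and let $k$ be maximal such that $T$ contains all words of length at most $k$. Then $T$ contains no word of length greater than $k+1$ and at most one of length $k+1$. So the lattice of these classes is an infinite stack of diamonds, with the class of all soluble $\{p,q\}$-groups on top. The lowest diamond is $(1),\mathfrak N_p,\mathfrak N_q,\mathfrak N_p\vee\mathfrak N_q$.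

The set $T=\{\varepsilon,p,q,pq\}$ belongs to the class of all $\{p,q\}$-groups $G$ with a normal Sylow $q$-subgroup $Q$. Indeed, for such $G$ we have $R_q(G)=1$ and $R_p(G)\le O^p(G)=Q$, so only these four words can be admissible, and as $G$ is soluble it lies in the class by Proposition~\ref{prop:member}. Conversely, if $G$ lies in the class, then $G$ is a $\{p,q\}$-group for which $qp$ is not admissible; so $R_q(G)$ is a $q$-group and hence trivial by Lemma~\ref{lem:res}(5). By Example~\ref{ex:profiles}(2) and Theorem~\ref{thm:explicit}(i), for $p=2$ and $q=3$ this class is $L_{S_3}$.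
\end{example}

\begin{remark}
Distributive cannot be strengthened to Boolean: the class $\mathfrak N_p$ has no complement in $l^\infty$. Suppose that $\mathfrak F\vee\mathfrak N_p=\mathfrak G$, and let $q\ne p$ be a prime. We have $\Lambda(\mathfrak G)=\Omega$, and $\Lambda(\mathfrak N_p)=\{(p^a,1):a\ge0\}$ by Example~\ref{ex:profiles}(4). So $(pq,1)\in\Lambda(\mathfrak F)$ by Theorem~\ref{thm:profile}(c), hence $(p,1)\in\Lambda(\mathfrak F)$ by deletion, which says that $C_p=1\wr C_p\in\mathfrak F$. So $\mathfrak F\cap\mathfrak N_p$ is different from $(1)$, the least element of $l^\infty$.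
\end{remark}

\begin{thebibliography}{1}
\bibitem{Stone}
\emph{On Stone Sublattices Of The Lattice Of Totally Local Fitting Classes},
\texttt{https://rep.vsu.by/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 36540/\allowbreak 1/\allowbreak On\%20stone\%20sublattice\%20of\allowbreak \%20the\%20lattice\%20of\%20totally\allowbreak \%20local\%20Fitting\%20classes.pdf}.
\end{thebibliography}
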